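\title{Exponential graphs of unbounded chromatic number}

\begin{abstract}
For a finite graph $G$, the exponential graph $K_c^G$ has no loops exactly when $\chi(G)>c$. We show that for every $c\ge 4$ the loopless graphs $K_c^G$ have arbitrarily large chromatic number, whereas for $c\le 3$ they are all $c$-chromatic. For each $N\ge1$ we construct a graph $G$ with $c+20N+13$ vertices, $\chi(G)=c+1$ and $\chi(K_c^G)\ge N+2$; this growth, linear in $|V(G)|$, is optimal up to a factor depending on $c$. The graph $G$ encodes an unsatisfiable chain of implications as a list-coloring problem. Its clauses are wired by paths of both parities, and this allows a Borsuk graph on the sphere $S^N$ to map to $K_c^G$.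
\end{abstract}

\section{Introduction}

Graphs are finite and have no loops, with two exceptions: exponential graphs may have loops, and the Borsuk graph of Section~\ref{sec:prelim} is infinite. A \emph{homomorphism} $G\to H$ is a map $V(G)\to V(H)$ sending edges to edges. Writing $G\le H$ when one exists gives the \emph{homomorphism order}, and $G,H$ are \emph{homomorphically equivalent} if $G\le H\le G$. With $V(K_c)=[c]=\{1,\dots,c\}$, a homomorphism $G\to K_c$ is a proper $c$-coloring, so $G\le H$ implies $\chi(G)\le\chi(H)$.

The \emph{exponential graph} $K_c^G$ has as vertices all maps $f\colon V(G)\to[c]$, proper or not, and $f,g$ are adjacent if $f(u)\ne g(v)$ for every ordered pair $(u,v)$ with $uv\in E(G)$. A map $f$ is adjacent to itself exactly when it is a proper coloring. So $K_c^G$ is loopless, and has a finite chromatic number, exactly when $\chi(G)>c$.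

To see what this number measures, recall the \emph{product} $G\times H$: its vertex set is $V(G)\times V(H)$, and $(u,x)$ is adjacent to $(v,y)$ when $uv\in E(G)$ and $xy\in E(H)$. Both projections are homomorphisms, so $\chi(G\times H)\le\min\{\chi(G),\chi(H)\}$. A $c$-coloring of $G\times H$ is the same thing as a homomorphism $H\to K_c^G$ (Lemma~\ref{lem:exp}), and therefore
\[
\chi(K_c^G)=\max\{\chi(H):\chi(G\times H)\le c\}\qquad\text{when }\chi(G)>c .
\]
Every $c$-colorable $H$ qualifies through its projection. The excess of $\chi(K_c^G)$ over $c$ tells how hard to color $H$ can be while $G\times H$ has a $c$-coloring that neither factor provides.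

Let $K_c^{\mathcal G}$ be the family of all $K_c^G$, with $G$ a finite graph, up to homomorphic equivalence. It is known that for $c\ge5$ this family is infinite, and even contains an infinite antichain in the homomorphism order. The following problem is posed in \cite{source}.

\medskip
\noindent\textbf{Problem.} \emph{Let $c\ge5$. Does $K_c^{\mathcal G}$ contain loopless graphs of arbitrarily large chromatic number? Equivalently, is $\sup\{\chi(K_c^G):G\text{ finite},\ \chi(G)>c\}=\infty$?}
\medskip

The size of the family does not decide the question: the odd cycles are all $3$-chromatic and pairwise inequivalent, since an odd cycle does not map to a longer one. The simplest cases suggest a negative answer. We have $\chi(K_c^{K_{c+1}})=c$ (Lemma~\ref{lem:basic}); if $G$ contains $K_{c+1}$, then restriction is a homomorphism $K_c^G\to K_c^{K_{c+1}}$ and the value is again $c$; and for $c\le3$ no other value occurs at all. Yet the answer is positive, already for $c=4$.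

\begin{theorem}\label{thm:main}
Let $c\ge4$ and $N\ge1$. There is a graph $G=G_{c,N}$ with $c+20N+13$ vertices, $\chi(G)=c+1$ and $\chi(K_c^G)\ge N+2$. In particular, for every $c\ge4$ the family $K_c^{\mathcal G}$ contains loopless graphs of arbitrarily large chromatic number.
\end{theorem}

\begin{theorem}\label{thm:range}
\begin{enumerate}
\item[(1)] If $c\le3$ and $\chi(G)>c$, then $\chi(K_c^G)=c$. Hence $\sup\{\chi(K_c^G):\chi(G)>c\}$ is infinite if and only if $c\ge4$.
\item[(2)] If $c\ge1$ and $\chi(G)>c$, then $\chi(K_c^G)\le c\,|V(G)|$. Hence for fixed $c\ge4$,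
\[
\max\{\chi(K_c^G):|V(G)|\le m,\ \chi(G)>c\}=\Theta_c(m);
\]
this maximum is at least $\lfloor(m-c+27)/20\rfloor$ when the latter is at least $3$.
\item[(3)] For all $c\ge4$ and $n\ge c+1$ there are finite graphs $G,H$ with $\chi(G)=c+1$, $\chi(H)=n$ and $\chi(G\times H)=c$.
\end{enumerate}
\end{theorem}

To prove Theorem~\ref{thm:main} we map a graph of large chromatic number to $K_c^G$. We use a Borsuk graph, whose edges join nearly antipodal points of $S^N$: a walk of length $k$ from $x$ ends near $(-1)^kx$, so parity has a geometric meaning. Section~\ref{sec:conn} builds gadgets that detect this parity, Section~\ref{sec:G} assembles them into $G$, and Section~\ref{sec:hom} constructs the homomorphism. Theorem~\ref{thm:range} is proved in Section~\ref{sec:range}.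

\section{Exponential graphs and Borsuk graphs}\label{sec:prelim}

\begin{lemma}\label{lem:exp}
A map $\phi\colon V(G)\times V(H)\to[c]$ is a proper coloring of $G\times H$ if and only if $x\mapsto\phi(\,\cdot\,,x)$ is a homomorphism $H\to K_c^G$. In particular, the evaluation $(u,f)\mapsto f(u)$ is a homomorphism $G\times K_c^G\to K_c$.
\end{lemma}

\begin{proof}
Both conditions say that $\phi(u,x)\ne\phi(v,y)$ whenever $uv\in E(G)$ and $xy\in E(H)$. Evaluation corresponds to the identity map of $H=K_c^G$.
\end{proof}

\begin{lemma}\label{lem:basic}
If $\chi(G)>c$, then $\chi(K_c^G)\ge c$. Moreover $\chi(K_c^{K_{c+1}})=c$.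
\end{lemma}

\begin{proof}
The $c$ constant maps are pairwise adjacent. For the second claim, every $f\colon[c+1]\to[c]$ takes some value twice; color $f$ by such a value. If $f$ and $g$ both take the value $a$ twice, pick $i$ with $f(i)=a$ and then $j\ne i$ with $g(j)=a$. Since $ij$ is an edge of $K_{c+1}$, the maps $f$ and $g$ are not adjacent.
\end{proof}

Let $S^N$ be the unit sphere of $\mathbb R^{N+1}$ with the Euclidean norm $\|\cdot\|$. For $0<\varepsilon<2$, the \emph{Borsuk graph} $B(N,\varepsilon)$ has vertex set $S^N$, and $x,y$ are adjacent if $\|x+y\|<\varepsilon$, that is, if $y$ is within $\varepsilon$ of the antipode of $x$. Our only topological tool is the Lyusternik--Shnirel'man theorem: \emph{if $S^N$ is covered by $N+1$ closed sets, then one of them contains a pair of antipodal points $x,-x$.}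

\begin{lemma}\label{lem:borsuk}
The graph $B(N,\varepsilon)$ has no proper coloring with $N+1$ colors.
\end{lemma}

\begin{proof}
Let $A_1,\dots,A_{N+1}$ be the classes of a coloring. Their closures cover $S^N$, so some $\overline{A_i}$ contains a pair $x,-x$. Choose $a,b\in A_i$ with $\|a-x\|<\varepsilon/2$ and $\|b+x\|<\varepsilon/2$. Then $\|a+b\|<\varepsilon$, so $a$ and $b$ are adjacent and have the same color.
\end{proof}

\section{Lists, connectors and parity}\label{sec:conn}

Fix $c\ge4$. We want a graph $G$ with no $c$-coloring and maps $f_x\colon V(G)\to[c]$, for $x\in S^N$, such that $f_x$ and $f_y$ are adjacent when $y$ is near $-x$. Colors are interchangeable in $K_c^G$, so we first give them names.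

\subsection*{The palette}
Let $F$ be a graph with a list $L(z)\subseteq[c]$ at each vertex $z$. Let $F[L]$ be obtained from $F$ by adding a clique $\kappa_1,\dots,\kappa_c$, the \emph{palette}, and joining each $z\in V(F)$ to $\kappa_a$ exactly for $a\in[c]\setminus L(z)$. An \emph{$L$-map} is a map $f\colon V(F[L])\to[c]$ with $f(\kappa_a)=a$ for all $a$ and $f(z)\in L(z)$ for all $z\in V(F)$.

\begin{lemma}\label{lem:palette}
Two $L$-maps $f,g$ are adjacent in $K_c^{F[L]}$ if and only if $f(z)\ne g(z')$ for every ordered pair $(z,z')$ with $zz'\in E(F)$. The graph $F[L]$ is $c$-colorable if and only if some $L$-map is proper on $F$.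
\end{lemma}

\begin{proof}
Edges meeting the palette impose no condition on $L$-maps: $f(\kappa_a)=a\ne b=g(\kappa_b)$ for $a\ne b$, and if $z\in V(F)$ is adjacent to $\kappa_a$, then $f(\kappa_a)=g(\kappa_a)=a\notin L(z)$ while $f(z),g(z)\in L(z)$. This gives the first claim and, with $f=g$, the ``if'' part of the second. Conversely, after permuting colors, a $c$-coloring of $F[L]$ gives $\kappa_a$ the color $a$, and then each $z\in V(F)$ avoids the colors outside $L(z)$.
\end{proof}

All our maps $f_x$ will be $L$-maps. This puts a constraint on $F$. If $F$ is bipartite with sides $X,Y$ and $f,g$ are adjacent $L$-maps, then the $L$-map equal to $f$ on $X$ and to $g$ on $Y$ is proper on $F$, and $F[L]$ is $c$-colorable. So $F$ needs odd cycles. They will arise from pairs of paths of different parity with the same ends.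

\subsection*{Connectors}
A \emph{state vertex} is a vertex with list $\{1,2\}$; it is a Boolean variable. A \emph{clause vertex} has a list contained in $\{1,2,3\}$. We need paths that carry the message ``if the state vertex $s$ has color $\beta$, then the clause vertex $q$ loses the color $j$'' and nothing else. For this, the lists of adjacent vertices should share a single color, so that each edge can be violated in only one way.

Let $\beta\in\{1,2\}$ and $\gamma=3-\beta$. A \emph{connector} $C$ from $s$ to $q$ with \emph{trigger} $\beta$ is a path $s=p_0,p_1,\dots,p_{k-1},q$ of length $k$ with new internal vertices, together with a color sequence $(c_0,\dots,c_k)$ and lists $L(p_m)=\{c_m,c_{m+1}\}$ for $0\le m\le k-1$. We use two kinds: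
\begin{itemize}
\item the odd connector $O(s,\beta)$, with $k=3$ and sequence $(\gamma,\beta,4,3)$;
\item the even connector $E_j(s,\beta)$, $j\in\{1,2\}$, with $k=4$ and sequence $(\gamma,\beta,3,4,j)$.
\end{itemize}
In both cases $L(p_0)=\{\gamma,\beta\}=\{1,2\}$, as required of a state vertex. We say that $C$ \emph{ends with} $c_k$. In an $L$-map $f$, the vertex $p_m$ is \emph{idle} if $f(p_m)=c_m$ and \emph{active} if $f(p_m)=c_{m+1}$. Thus $s$ is active for $C$ exactly when $f(s)=\beta$; a state vertex may be active for one connector and idle for another.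

\begin{lemma}\label{lem:conn}
Let $C$ be a connector and let $f,g$ be $L$-maps.
\begin{enumerate}
\item[(a)] For $0\le m\le k-2$: $f(p_m)=g(p_{m+1})$ if and only if $p_m$ is active in $f$ and $p_{m+1}$ is idle in $g$.
\item[(b)] $f(p_{k-1})=g(q)$ if and only if $p_{k-1}$ is active in $f$ and $g(q)=c_k$.
\end{enumerate}
\end{lemma}

\begin{proof}
The consecutive triples are $(\gamma,\beta,4)$, $(\beta,4,3)$ in the odd sequence and $(\gamma,\beta,3)$, $(\beta,3,4)$, $(3,4,j)$ in the even one. Each has three distinct colors, so $L(p_m)\cap L(p_{m+1})=\{c_{m+1}\}$, which is (a). For (b), $f(p_{k-1})\in\{c_{k-1},c_k\}$, and $c_{k-1}=4\notin L(q)$.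
\end{proof}

If $f$ and $g$ are adjacent $L$-maps, activity therefore travels along $C$ while alternating between the two maps:
\begin{equation}\label{eq:alt}
\text{if } f(s)=\beta,\text{ then }\ f(q)\ne c_k \text{ for } k \text{ even},\quad\text{and }\ g(q)\ne c_k \text{ for } k \text{ odd}.
\end{equation}
Indeed, by (a) $p_1$ is active in $g$, then $p_2$ in $f$, and so on, and (b) finishes. For a proper coloring, $f=g$ and the parity is invisible.

At every clause vertex $q$ we attach \emph{exactly one connector ending with $j$, for each $j\in L(q)$}. In a proper coloring these connectors cannot all be triggered, as $q$ would lose its whole list. So $q$ acts as the clause ``some connector at $q$ is not triggered''.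

\begin{example}\label{ex:seven}
Let $L(w)=\{1,3\}$ and join a state vertex $u$ to $w$ by $O(u,2)$, with internal vertices $p_1,p_2$, and by $E_1(u,2)$, with internal vertices $r_1,r_2,r_3$. Then $F$ is a $7$-cycle. In a proper $L$-map, $u$ has color $1$, since color $2$ triggers both connectors and $w$ loses $3$ and $1$. Now look for adjacent $L$-maps with $f(u)=1$ and $g(u)=2$. By \eqref{eq:alt}, with the roles of $f$ and $g$ exchanged, $g(w)\ne1$ and $f(w)\ne3$: the two messages arrive at different maps, and each map keeps a color for $w$. Making active only what is forced (bold entries), we get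
\[
\begin{array}{c|ccccccc}
 & u & p_1 & p_2 & w & r_3 & r_2 & r_1\\ \hline
L & \{1,2\} & \{2,4\} & \{4,3\} & \{1,3\} & \{4,1\} & \{3,4\} & \{2,3\}\\
f & 1 & \mathbf 4 & 4 & 1 & \mathbf 1 & 3 & \mathbf 3\\
g & \mathbf 2 & 2 & \mathbf 3 & 3 & 4 & \mathbf 4 & 2
\end{array}
\]
The columns follow the cycle. No active entry is followed, toward $w$, by an idle entry of the other row, and $g(p_2)=3\ne f(w)$, $f(r_3)=1\ne g(w)$; so $f$ and $g$ are adjacent by Lemmas~\ref{lem:palette} and~\ref{lem:conn}. What the gadget still forbids is $f(u)=g(u)=2$, for then $f(w)\ne1$ by the even connector and $f(w)\ne3$ by the odd one. The clause ``$u=1$'' has been weakened to ``$u=1$ in $f$ or in $g$''.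
\end{example}

\section{A chain of implications}\label{sec:G}

Fix $N\ge1$. The graph $F$ has state vertices $u_1,\dots,u_{N+1}$ and $t_1,\dots,t_N$, clause vertices $w_0,\dots,w_N$ and $v_1,\dots,v_{N+1}$, and the connectors below, where $1\le i\le N$; its edges are those of the connectors. The last column is the clause that $q$ imposes on a proper coloring.
\[
\begin{array}{c|c|l|l}
q & L(q) & \text{connectors at } q & \text{clause}\\ \hline
w_0 & \{1,3\} & O(u_1,2),\ E_1(u_1,2) & u_1=1\\
v_i & \{1,2,3\} & O(u_i,1),\ E_1(u_i,1),\ E_2(t_i,2) & u_i=1\Rightarrow t_i=1\\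
w_i & \{1,2,3\} & E_2(t_i,1),\ O(u_{i+1},2),\ E_1(u_{i+1},2) & t_i=1\Rightarrow u_{i+1}=1\\
v_{N+1} & \{1,3\} & O(u_{N+1},1),\ E_1(u_{N+1},1) & u_{N+1}\ne1
\end{array}
\]
In each row exactly one connector ends with each color of $L(q)$, because $O$ ends with $3$ and $E_j$ with $j$. Put $G=G_{c,N}=F[L]$. It has $c$ palette vertices, $2N+1$ state vertices and $2N+2$ clause vertices. Odd and even connectors have $2$ and $3$ internal vertices, which gives $8$ for each $v_i$ and $w_i$ with $1\le i\le N$, and $5$ for each of $w_0,v_{N+1}$. The total is $c+(4N+3)+(16N+10)=c+20N+13$.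

\begin{remark}
The hypothesis $c\ge4$ is used in the lists: a clause with three connectors needs three colors, and Lemma~\ref{lem:conn}(b) needs a further color outside $L(q)$. A single clause $u_i=1\Rightarrow u_{i+1}=1$, with both variables wired twice, would have four connectors and would call for a fifth color; the variables $t_i$ split it into two clauses of size three. By Theorem~\ref{thm:range}(1), nothing can work with three colors.
\end{remark}

\begin{lemma}\label{lem:chi}
$\chi(G)=c+1$.
\end{lemma}

\begin{proof}
Suppose $G$ is $c$-colorable. By Lemma~\ref{lem:palette} some $L$-map $f$ is proper, and by \eqref{eq:alt} with $g=f$ no clause vertex has all its connectors triggered. At $w_0$ this gives $f(u_1)=1$. If $f(u_i)=1$ with $i\le N$, the first two connectors at $v_i$ are triggered, so $E_2(t_i,2)$ is not, and $f(t_i)=1$. Then $E_2(t_i,1)$ is triggered at $w_i$, and $f(u_{i+1})=2$ would trigger the other two; so $f(u_{i+1})=1$. By induction $f(u_{N+1})=1$, which triggers both connectors at $v_{N+1}$, a contradiction.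

For a $(c+1)$-coloring we sacrifice the clause $w_0$. Define an $L$-map $f$ by giving color $2$ to all state vertices, making every internal vertex idle on connectors with trigger $1$ and active on connectors with trigger $2$, and putting $f(v_i)=1$ for $1\le i\le N+1$, $f(w_i)=2$ for $1\le i\le N$, $f(w_0)=1$. On each connector, $p_0,\dots,p_{k-1}$ are all idle or all active, so by Lemma~\ref{lem:conn} a monochromatic edge must be the last edge of a connector with trigger $2$ that ends with $f(q)$. At $v_i$ $(i\le N)$ the only connector with trigger $2$ ends with $2\ne f(v_i)$; at $w_i$ $(i\ge1)$ they end with $3$ and $1$, while $f(w_i)=2$; at $v_{N+1}$ there is none. So all monochromatic edges contain $w_0$, and recoloring $w_0$ with the new color $c+1$ gives a proper coloring.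
\end{proof}

\subsection*{The clauses on the sphere}
The rest of this section explains how to choose the maps $f_x$; the proof in Section~\ref{sec:hom} does not depend on it. Suppose $f_x$ are $L$-maps with $f_x$ adjacent to $f_{-x}$, and let $U_i$ and $T_i$ be the sets of $x\in S^N$ with $f_x(u_i)=1$ and $f_x(t_i)=1$. By \eqref{eq:alt}, the color $f_y(q)$ is restricted by $f_y(s)$ through an even connector and by $f_{-y}(s)$ through an odd one. The four rows of the table become
\begin{equation}\label{eq:sets}
U_1\cup-U_1=S^N,\quad U_i\cap-U_i\subseteq T_i,\quad T_i\subseteq U_{i+1}\cup-U_{i+1},\quad U_{N+1}\cap-U_{N+1}=\emptyset .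
\end{equation}
The chain is broken: one clause delivers $y\in U_i$ \emph{or} $-y\in U_i$, and the next one fires only if both hold.

As it stands, \eqref{eq:sets} has a trivial solution: let $U_1$ contain exactly one point of each antipodal pair and let all other sets be empty. This is worthless, because the pairs $\{x,-x\}$ form a perfect matching, which is $2$-colorable. In $B(N,\varepsilon)$ every $x$ within $\varepsilon$ of $(-1)^ky$ starts a walk of length $k$ to $y$ (step to $(-1)^{k-1}y$, then alternate between $y$ and $-y$). So each clause at $y$ needs a connector that is untriggered on a whole ball around $(-1)^ky$. For $w_0$ this says that the interiors of $U_1$ and $-U_1$ cover $S^N$; as $S^N$ is connected, they meet, and the second clause does fire somewhere. The natural choice for $U_1$ is a slightly enlarged hemisphere, so that $U_1\cap-U_1$ is a band around the equator $x_1=0$. Then $T_1$ is a wider band, and $U_2$ takes slightly more than the half $x_2>0$ of it. Each round makes one more coordinate small, and after $N+1$ rounds no point of $S^N$ is left.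

\begin{example}\label{ex:circle}
For $N=1$ take, on the circle (Figure~\ref{fig:circle}),
\[
U_1=\{x_1>-\tfrac14\},\qquad T_1=\{|x_1|<\tfrac12\},\qquad U_2=\{x_2>|x_1|-\tfrac34\}.
\]
Then $U_1\cup-U_1=S^1$, and $U_1\cap-U_1=\{|x_1|<\frac14\}\subseteq T_1$. Next, $U_2\cup-U_2=\{|x_2|>|x_1|-\frac34\}\supseteq\{|x_1|<\frac34\}\supseteq T_1$. Finally $U_2\cap-U_2=\{|x_1|+|x_2|<\frac34\}$ is empty because $|x_1|+|x_2|\ge1$ on $S^1$. The thresholds $0,\frac14,\frac12,\frac34,1$ are equally spaced, and each of the four conditions uses one gap as its margin.
\end{example}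

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\draw[gray] (0,0) circle (1);
\draw[->,gray] (-0.5,0) -- (0.5,0) node[below] {$x_1$};
\draw[->,gray] (0,-0.5) -- (0,0.5) node[left] {$x_2$};
\draw[very thick] (-104.5:1.2) arc (-104.5:104.5:1.2);
\draw[very thick,densely dashed] (60:1.4) arc (60:120:1.4);
\draw[very thick,densely dashed] (240:1.4) arc (240:300:1.4);
\draw[very thick,densely dotted] (13:1.6) arc (13:167:1.6);
\node at (-30:1.45) {$U_1$};
\node at (270:1.65) {$T_1$};
\node at (150:1.9) {$U_2$};
\end{tikzpicture}
\caption{Three subsets of the unit circle, drawn as arcs pushed outward: $U_1=\{x_1>-\frac14\}$ (solid) is more than a half circle, $T_1=\{|x_1|<\frac12\}$ (dashed, two arcs) contains $U_1\cap-U_1$, and $U_2=\{x_2>|x_1|-\frac34\}$ (dotted) contains the upper arc of $T_1$ and no antipodal pair.}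
\label{fig:circle}
\end{figure}

\section{The homomorphism from the Borsuk graph}\label{sec:hom}

To make the margins quantitative we describe the sets by Lipschitz functions. For $x=(x_1,\dots,x_{N+1})$ let $\sigma_i(x)=|x_1|+\dots+|x_i|$ and $\sigma_0=0$. Put $\theta=\frac1{2N+2}$ and
\[
\varphi_{u_i}(x)=(2i-1)\theta-\sigma_{i-1}(x)+x_i,\qquad \varphi_{t_i}(x)=2i\theta-\sigma_i(x).
\]
The state vertex $s$ will have color $1$ at $x$ when $\varphi_s(x)>0$; for $N=1$ this gives the sets of Example~\ref{ex:circle}. Each coordinate enters $\varphi_s$ at most once, as $x_j$ or $-|x_j|$, so by the Cauchy--Schwarz inequality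
\begin{equation}\label{eq:lip}
|\varphi_s(x)-\varphi_s(x')|\le\sum_j|x_j-x'_j|\le\sqrt{N+1}\,\|x-x'\|.
\end{equation}
The functions $\sigma_i$ are even, hence
\begin{equation}\label{eq:minmax}
\begin{aligned}
\max\{\varphi_{u_i}(y),\varphi_{u_i}(-y)\}&=(2i-1)\theta-\sigma_{i-1}(y)+|y_i|,\\
\max\{-\varphi_{u_i}(y),-\varphi_{u_i}(-y)\}&=\sigma_i(y)-(2i-1)\theta .
\end{aligned}
\end{equation}
For a connector $C$ from $s$ with trigger $\beta$ and length $k_C$, define its \emph{slack}
\[
\psi_C=-\varphi_s\ \text{ if }\beta=1,\qquad \psi_C=\varphi_s\ \text{ if }\beta=2 .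
\]
A large value of $\psi_C(x)$ means that $C$ is far from being triggered at $x$. The next lemma is the robust form of \eqref{eq:sets}.

\begin{lemma}\label{lem:margin}
For each clause vertex $q$ and each $y\in S^N$, some connector $C$ at $q$ satisfies $\psi_C((-1)^{k_C}y)\ge\theta/2$.
\end{lemma}

\begin{proof}
In every clause the two connectors from a vertex $u_i$ have the same slack function and opposite parities, so the larger of their two values is given by \eqref{eq:minmax}.

At $w_0$ the larger value is $\theta+|y_1|\ge\theta$.

At $v_i$, $1\le i\le N$, the larger value from $u_i$ is $\sigma_i(y)-(2i-1)\theta$, and the value from $t_i$ is $\varphi_{t_i}(y)=2i\theta-\sigma_i(y)$. Their sum is $\theta$, so one of them is at least $\theta/2$.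

At $w_i$, $1\le i\le N$, the value from $t_i$ is $-\varphi_{t_i}(y)=\sigma_i(y)-2i\theta$, and the larger value from $u_{i+1}$ is $(2i+1)\theta-\sigma_i(y)+|y_{i+1}|$. Their sum is $\theta+|y_{i+1}|\ge\theta$, so one of them is at least $\theta/2$.

At $v_{N+1}$ the larger value is $\sigma_{N+1}(y)-(2N+1)\theta\ge1-(2N+1)\theta=\theta$, because $\sigma_{N+1}(y)^2\ge\sum_jy_j^2=1$.
\end{proof}

The last case is where the length of the chain meets the dimension: it needs $\sigma_{N+1}$ to involve every coordinate. On a sphere of higher dimension $\sigma_{N+1}$ vanishes at some point, and these functions violate the last clause there.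

It remains to color the internal and clause vertices. The difficulty is drift: an edge of the Borsuk graph leads from $x$ only to a point near $-x$, so the slack changes slightly at each step of a connector. By Lemma~\ref{lem:conn}(a) we must never have an active vertex followed by an idle one, so we make it harder to be idle as $m$ grows, by a fixed amount $\eta$ per step. The margin $\theta/2$ has to pay for at most four steps. Put
\[
\eta=\frac{\theta}{10},\qquad \varepsilon=\frac{\eta}{\sqrt{N+1}},
\]
and for $x\in S^N$ define an $L$-map $f_x$ as follows.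
\begin{itemize}
\item For a state vertex $s$: $f_x(s)=1$ if $\varphi_s(x)>0$, and $f_x(s)=2$ otherwise.
\item An internal vertex $p_m$ of a connector $C$ is idle in $f_x$ if $\psi_C((-1)^mx)>m\eta$, and active otherwise.
\item For a clause vertex $q$: choose a connector $C$ at $q$ with $\psi_C((-1)^{k_C}x)\ge\theta/2$, by Lemma~\ref{lem:margin}, and let $f_x(q)\in L(q)$ be the color with which $C$ ends.
\end{itemize}
The last choice is arbitrary; Lemma~\ref{lem:borsuk} asks for no regularity in $x$. For every connector $C$ and $0\le m\le k_C-1$,
\begin{equation}\label{eq:active}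
p_m\text{ active in }f_x\ \Longrightarrow\ \psi_C((-1)^mx)\le m\eta .
\end{equation}
For $m\ge1$ this is the definition. For $m=0$, active means $f_x(s)=\beta$: if $\beta=1$, then $\varphi_s(x)>0$ and $\psi_C(x)=-\varphi_s(x)<0$; if $\beta=2$, then $\psi_C(x)=\varphi_s(x)\le0$.

\begin{lemma}\label{lem:hom}
If $x,y\in S^N$ and $\|x+y\|<\varepsilon$, then $f_x$ and $f_y$ are adjacent in $K_c^G$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:palette} we must show $f_x(z)\ne f_y(z')$ for both orientations of every edge $zz'$ of a connector $C$. The hypothesis is symmetric in $x$ and $y$, so it suffices to treat, for all such pairs $(x,y)$, the orientation from $s$ toward $q$. Write $k=k_C$. The points $(-1)^mx$ and $(-1)^{m+1}y$ are at distance $\|x+y\|<\varepsilon$, so by \eqref{eq:lip}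
\begin{equation}\label{eq:drift}
\psi_C((-1)^{m+1}y)<\psi_C((-1)^mx)+\eta\qquad\text{for every } m.
\end{equation}

Suppose $f_x(p_m)=f_y(p_{m+1})$ with $0\le m\le k-2$. By Lemma~\ref{lem:conn}(a), $p_m$ is active in $f_x$ and the internal vertex $p_{m+1}$ is idle in $f_y$. The first fact, with \eqref{eq:active} and \eqref{eq:drift}, gives $\psi_C((-1)^{m+1}y)<(m+1)\eta$; the second says $\psi_C((-1)^{m+1}y)>(m+1)\eta$. This is a contradiction.

Suppose $f_x(p_{k-1})=f_y(q)$. By Lemma~\ref{lem:conn}(b), $p_{k-1}$ is active in $f_x$ and $f_y(q)=c_k$. The first fact gives $\psi_C((-1)^ky)<k\eta\le4\eta$. Since $C$ is the only connector at $q$ ending with $c_k$, it is the one chosen in the definition of $f_y(q)$, so $\psi_C((-1)^ky)\ge\theta/2=5\eta$. This is a contradiction.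
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The graph $G=G_{c,N}$ has $c+20N+13$ vertices, and $\chi(G)=c+1$ by Lemma~\ref{lem:chi}, so $K_c^G$ is loopless. By Lemma~\ref{lem:hom}, $x\mapsto f_x$ is a homomorphism $B(N,\varepsilon)\to K_c^G$. Composing it with a proper $(N+1)$-coloring of $K_c^G$ would give a proper $(N+1)$-coloring of $B(N,\varepsilon)$, contrary to Lemma~\ref{lem:borsuk}. Hence $\chi(K_c^G)\ge N+2$.
\end{proof}

\section{Range of $c$, growth, and products}\label{sec:range}

\begin{proof}[Proof of Theorem~\ref{thm:range}]
(1) Let $c\le3$ and $\chi(G)>c$, and put $H=K_c^G$. By Lemma~\ref{lem:basic} it suffices to show $\chi(H)\le c$, and by Lemma~\ref{lem:exp} we have $\chi(G\times H)\le c$. For $c=1$, $H$ is a single vertex without a loop. For $c=2$, the graph $G$ contains an odd cycle $z_0,\dots,z_{p-1}$. If $H$ contained an odd cycle $f_0,\dots,f_{r-1}$, then the vertices $(z_{i\bmod p},f_{i\bmod r})$, $0\le i\le pr$, would form a closed walk of odd length $pr$ in the bipartite graph $G\times H$, which is impossible. So $H$ is bipartite. For $c=3$ we use the theorem of El-Zahar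 and Sauer \cite{ES}: if $\chi(G)\ge4$ and $\chi(H)\ge4$, then $\chi(G\times H)\ge4$. Since $\chi(G)\ge4$ and $\chi(G\times H)\le3$, we get $\chi(H)\le3$. With Theorem~\ref{thm:main}, the supremum is infinite exactly when $c\ge4$.

(2) Since $\chi(G)>c$, every $f\colon V(G)\to[c]$ has a monochromatic edge. Choose an end $u$ of one, and color $f$ by the pair $(u,f(u))$. If $f$ and $g$ both receive $(u,a)$, then $f(u)=a$, and $u$ has a neighbor $v$ with $g(v)=g(u)=a$; so $f(u)=g(v)$ with $uv\in E(G)$, and $f,g$ are not adjacent. This is a proper coloring with at most $c\,|V(G)|$ colors, and the maximum in the statement is at most $cm$. For the lower bound let $c\ge4$ and $n=\lfloor(m-c+27)/20\rfloor\ge3$. Theorem~\ref{thm:main} with $N=n-2$ gives a graph $G$ with $c+20n-27\le m$ vertices, $\chi(G)>c$ and $\chi(K_c^G)\ge n$. Both bounds are linear in $m$ for fixed $c$.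

(3) Take $G=G_{c,n-2}$, so that $\chi(G)=c+1$ and $\chi(K_c^G)\ge n$. Deleting a vertex lowers the chromatic number by at most $1$, so deleting vertices one at a time we reach an induced subgraph $H$ of $K_c^G$ with $\chi(H)=n$. The inclusion $H\to K_c^G$ gives $\chi(G\times H)\le c$ by Lemma~\ref{lem:exp}. For the reverse inequality, the palette is a copy of $K_c$ in $G$, so $K_c\times H$ is a subgraph of $G\times H$. If it were $(c-1)$-colorable, Lemma~\ref{lem:exp} would give a homomorphism $H\to K_{c-1}^{K_c}$, and Lemma~\ref{lem:basic}, with $c-1$ in place of $c$, would give $\chi(H)\le c-1<n$. Hence $\chi(G\times H)=c$.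
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Counterexamples to Hedetniemi's conjecture and infinite Boolean lattices},
\texttt{https://cmuc.karlin.mff.cuni.cz/pdf/cmuc2203/tardifc.pdf},
doi:10.14712/1213-7243.2023.003.

\bibitem{ES}
El-Zahar and Sauer,
\emph{The chromatic number of the product of two 4-chromatic graphs is 4},
Combinatorica 5 (1985).

\end{thebibliography}
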